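\title{JB-algebras of complex type and state spaces of $C^*$-algebras}

\begin{abstract}
A JB-algebra is of complex type if each of its pure states is a vector state in a representation whose image is weakly dense in the self-adjoint operators on a complex Hilbert space. We construct a JB-algebra $A$ of complex type such that the bidual $A^{**}$ is not Jordan isomorphic to the self-adjoint part of any unital $C^*$-algebra, and such that the state space of $A$ is not affinely isomorphic, even discontinuously, to the state space of any unital $C^*$-algebra. The algebra is fibered over the Cantor set. It contains a separate ``imaginary unit'' for each point, and these units cannot be assembled into one unit in the bidual. The resulting purely real summands of $A^{**}$ occur with types $\mathrm{I}_\infty$, $\mathrm{II}_1$ and $\mathrm{III}$. In the positive direction, if $A$ is of complex type and either $A$ is separable or its universal $C^*$-algebra is postliminal, then $A^{**}$ is Jordan isomorphic to the self-adjoint part of a von Neumann algebra.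
\end{abstract}

\section{Introduction}\label{sec:intro}

The self-adjoint part of a $C^*$-algebra is closed under the symmetrized product $a\circ b=\frac12(ab+ba)$, and the order and the states of the $C^*$-algebra depend only on this product. The abstract form of this structure is the following. A \emph{JB-algebra} is a real Banach space $A$ that is a Jordan algebra with identity $1$ (the product $a\circ b$ is bilinear and commutative, and $a\circ(b\circ a^2)=(a\circ b)\circ a^2$) such that
\[
\|a\circ b\|\le\|a\|\,\|b\|,\qquad \|a^2\|=\|a\|^2,\qquad \|a^2\|\le\|a^2+b^2\|\qquad(a,b\in A).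
\]
The JB-algebras and $C^*$-algebras in our statements are unital. A \emph{state} of $A$ is a positive linear functional $\varrho$ with $\varrho(1)=1$. The states form a $w^*$-compact convex set $K$, the \emph{state space}, and its extreme points are the \emph{pure states}. A \emph{Jordan isomorphism} is a linear bijection that preserves the Jordan product. The bidual $A^{**}$ carries a canonical Jordan product that makes it a JB-algebra.

The symmetric real matrices and the hermitian quaternionic matrices of a given size also form JB-algebras. To single out the JB-algebras that come from $C^*$-algebras one has to exclude such real and quaternionic pieces, and the most direct way is to test one pure state at a time. A \emph{dense concrete representation} of $A$ is a Jordan homomorphism $\pi\colon A\to B(H)_{\mathrm{sa}}$ with weakly dense image. The algebra $A$ is \emph{of complex type} if for every pure state $\varrho$ there are a complex Hilbert space $H$, a dense concrete representation $\pi\colon A\to B(H)_{\mathrm{sa}}$ and a unit vector $\xi\in H$ with $\varrho=\omega_\xi\circ\pi$, where $\omega_\xi(T)=\langle T\xi,\xi\rangle$.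 The self-adjoint part of a unital $C^*$-algebra is of complex type, because the GNS representation of a pure state is irreducible.

The converse is known to fail. Let $\mathbb T$ be the unit circle and let
\begin{equation}\label{eq:circle}
A_{\mathbb T}=\{f\in C(\mathbb T,M_2(\mathbb C)_{\mathrm{sa}}):\ f(-\lambda)=f(\lambda)^{t}\ \text{for all }\lambda\in\mathbb T\}.
\end{equation}
This JB-algebra is of complex type and is not Jordan isomorphic to the self-adjoint part of any $C^*$-algebra; nevertheless there is a discontinuous affine bijection of its state space onto the state space of a unital $C^*$-algebra. We shall see in Example~\ref{ex:circle} that the obstruction is a sign that cannot be chosen continuously on $\mathbb T$ but can be chosen in a Borel way. One is led to guess that this is the general picture: complex type would give a $C^*$-structure as soon as continuity is dropped. Two precise forms of this guess are posed as questions in \cite{SS}.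

\begin{enumerate}
\item[(a)] Is the state space of every JB-algebra of complex type affinely isomorphic to the state space of some unital $C^*$-algebra? Here the affine bijection is not required to be $w^*$-continuous.
\item[(b)] Is the bidual of every JB-algebra of complex type Jordan isomorphic to the self-adjoint part of some von Neumann algebra?
\end{enumerate}

The answer to both questions is no.

\begin{theorem}\label{thm:main}
There is a JB-algebra $A$ of complex type such that $A^{**}$ is not Jordan isomorphic to the self-adjoint part of any unital $C^*$-algebra (in particular, of any von Neumann algebra), and the state space of $A$ is not affinely isomorphic to the state space of any unital $C^*$-algebra.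
\end{theorem}

The guess is correct for (b) under a countability or a type I hypothesis. The universal $C^*$-algebra $C^*_u(A)$ and the notion of a postliminal $C^*$-algebra are recalled in Section~\ref{sec:positive}.

\begin{theorem}\label{thm:positive}
Let $A$ be a JB-algebra of complex type. If $A$ is separable, or if $C^*_u(A)$ is postliminal (GCR), then $A^{**}$ is Jordan isomorphic to the self-adjoint part of a von Neumann algebra.
\end{theorem}

For example, a finite-dimensional JB-algebra of complex type equals its bidual and is therefore the self-adjoint part of a $C^*$-algebra. A counterexample to (b) must be non-separable and must have a universal $C^*$-algebra that is not postliminal. We make no claim about (a) for separable $A$.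

The algebras in this paper have the form $\{b\in B: b=b^*=\sigma(b)\}$, where $B$ is a $C^*$-algebra and $\sigma$ is a conjugate-linear $*$-automorphism of order two. Such an algebra is the self-adjoint part of a $C^*$-algebra as soon as $B$ contains an \emph{imaginary unit}: a central element $u$ with $\sigma(u)=u$, $u^*=-u$ and $u^2=-1$. Section~\ref{sec:unit} proves this and shows how, in the other direction, a Jordan isomorphism onto the self-adjoint part of a $C^*$-algebra produces an imaginary unit. In Section~\ref{sec:example} we build $B$ over the Cantor set $X$ so that every fiber $B_x$ has an imaginary unit $[j_x]$, which gives complex type, while the representation on an $L^2$-space over $X$, for a measure that does not see points, admits none. Section~\ref{sec:types} shows that the same algebra has purely real summands of types $\mathrm{I}_\infty$, $\mathrm{II}_1$ and $\mathrm{III}$ in its bidual (Theorem~\ref{thm:types}). Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.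

\section{Jordan-algebraic preliminaries}\label{sec:prelim}

We write $[x,y]=xy-yx$ in associative algebras. In a Jordan algebra, $U_xy=2x\circ(x\circ y)-x^2\circ y$; for self-adjoint operators $U_xy=xyx$. A \emph{projection} is an element $q$ with $q^2=q$. The general reference for the following facts is \cite{HOS}. Let $A$ be a JB-algebra with state space $K$.

\begin{enumerate}
\item[(F1)] \emph{Order and functional calculus.} The positive elements are the squares. The closed subalgebra generated by $a\in A$ and $1$ is isometrically isomorphic to $C(Y,\mathbb R)$ for a compact set $Y\subseteq\mathbb R$, with $a$ corresponding to the identity function; this defines $f(a)$ for continuous real $f$. The unit ball of $A^*$ is the convex hull of $K\cup(-K)$. A unital Jordan homomorphism $\pi$ between JB-algebras is positive and contractive, satisfies $\pi(f(a))=f(\pi(a))$, and is isometric if it is injective.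
\item[(F2)] \emph{JBW-algebras.} A JBW-algebra is a JB-algebra $M$ that is a dual Banach space. Its predual is unique, its product is separately $w^*$-continuous, and its $w^*$-continuous states are called \emph{normal}. The bidual $A^{**}$ is a JBW-algebra whose product extends that of $A$; its normal states are exactly the states of $A$, and $x\in A^{**}$ is positive if and only if it is nonnegative on $K$.
\item[(F3)] \emph{Cauchy--Schwarz.} $\varrho(a\circ b)^2\le\varrho(a^2)\varrho(b^2)$ for every state $\varrho$. Consequently, if $q$ is a projection with $\varrho(q)=1$, then $\varrho((1-q)\circ y)=0$, that is, $\varrho(q\circ y)=\varrho(y)$ for all $y$.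
\item[(F4)] \emph{Center.} An element $z$ of a JBW-algebra $M$ is \emph{central} if $z\circ(a\circ y)=a\circ(z\circ y)$ for all $a,y\in M$, and $M$ is a \emph{factor} if only the multiples of $1$ are central. For a central projection $z$ we write $zM=z\circ M$; then $M=zM\oplus(1-z)M$ as Jordan algebras. Every $w^*$-closed Jordan ideal of $M$ equals $(1-z)M$ for a central projection $z$.
\item[(F5)] \emph{Operators.} A \emph{JC-algebra} is a JB-algebra isomorphic to a norm-closed Jordan subalgebra of some $B(H)_{\mathrm{sa}}$. A weakly closed unital Jordan subalgebra $M$ of $B(H)_{\mathrm{sa}}$ is a JBW-algebra whose $w^*$-topology is the $\sigma$-weak topology. If $\pi\colon A\to M$ is a Jordan homomorphism with weakly dense image, then $\pi(1)=1$ and $\pi(A)$ is $\sigma$-weakly dense in $M$.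
\end{enumerate}

The last sentence is Kaplansky's density argument. The projection $\pi(1)$ is an identity for $\pi(A)$, hence for $M$. If $x\in M$, $\|x\|\le1$, choose $a_\alpha\in A$ with $\pi(a_\alpha)\to x$ strongly and let $f(s)=\max(-1,\min(s,1))$. Bounded continuous functions are strongly continuous on self-adjoint operators, so $\pi(f(a_\alpha))=f(\pi(a_\alpha))\to f(x)=x$ strongly and boundedly, hence $\sigma$-weakly.

A Jordan isomorphism need not respect the associative product, but it does respect commutation.

\begin{lemma}\label{lem:comm}
For self-adjoint elements $x,y$ of a unital $C^*$-algebra, $xy=yx$ if and only if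
\begin{equation}\label{eq:comm}
x\circ(x\circ y)=x^2\circ y .
\end{equation}
\end{lemma}

\begin{proof}
We have $x\circ(x\circ y)=\frac14(x^2y+2xyx+yx^2)$ and $x^2\circ y=\frac12(x^2y+yx^2)$, so
\[
x\circ(x\circ y)-x^2\circ y=-\tfrac14(x^2y-2xyx+yx^2)=-\tfrac14[x,[x,y]].
\]
If $[x,[x,y]]=0$, the series $e^{i\tau x}ye^{-i\tau x}=\sum_n\frac{(i\tau)^n}{n!}(\operatorname{ad}x)^n(y)$ reduces to $y+i\tau[x,y]$. The left side has norm $\|y\|$ for all real $\tau$, so $[x,y]=0$. The converse is immediate.
\end{proof}

A central element $z$ of a weakly closed unital Jordan algebra $M$ of operators satisfies $z\circ(y\circ z)=y\circ(z\circ z)$, which is \eqref{eq:comm}; so $z$ commutes with every operator in $M$.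

\begin{lemma}\label{lem:ext}
Let $\pi\colon A\to M$ be a unital Jordan homomorphism of a JB-algebra into a JBW-algebra. Then $\pi$ extends to a $w^*$-continuous Jordan homomorphism $\bar\pi\colon A^{**}\to M$ whose image lies in the $w^*$-closure of $\pi(A)$. If $\pi(A)$ is $w^*$-dense in $M$, there is a central projection $z\in A^{**}$ such that $\bar\pi$ vanishes on $(1-z)A^{**}$ and maps $zA^{**}$ isomorphically onto $M$.
\end{lemma}

\begin{proof}
Let $\bar\pi$ be the adjoint of the map $M_*\to A^*$, $\varphi\mapsto\varphi\circ\pi$. It is $w^*$-continuous and extends $\pi$, and $A$ is $w^*$-dense in $A^{**}$; this gives the statement on the image. For $a\in A$ the map $y\mapsto\bar\pi(a\circ y)-\bar\pi(a)\circ\bar\pi(y)$ is $w^*$-continuous by (F2) and vanishes on $A$, hence on $A^{**}$. Fixing $y\in A^{**}$ and varying $a$, the same argument shows that $\bar\pi$ is a Jordan homomorphism. Its kernel is $(1-z)A^{**}$ for a central projection $z$ by (F4), and $\bar\pi$ is isometric on $zA^{**}$ by (F1). The unit ball of the image is thus the image of the $w^*$-compact unit ball of $zA^{**}$, so the image is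 $w^*$-closed by the Krein--\v{S}mulian theorem. If it contains a $w^*$-dense set, it is $M$.
\end{proof}

The next proposition shows that a positive answer to (a) for an algebra $A$ implies a positive answer to (b) for $A$. It is therefore enough to find a counterexample to (b).

\begin{proposition}\label{prop:affine}
Let $A$ be a JB-algebra with state space $K$ and let $D$ be a unital $C^*$-algebra with state space $S$. If there is an affine bijection $\Psi\colon K\to S$, then $A^{**}$ is Jordan isomorphic to the self-adjoint part of the von Neumann algebra $D^{**}$.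
\end{proposition}

\begin{proof}
View $S$ as the state space of the JB-algebra $D_{\mathrm{sa}}$, whose bidual is $(D^{**})_{\mathrm{sa}}$. Put $\Psi(\alpha\varrho)=\alpha\Psi(\varrho)$ for $\alpha\ge0$ and $\varrho\in K$. Since $\Psi$ is affine on $K$, this is an additive and positively homogeneous bijection of the cone $\mathbb R_+K$ onto $\mathbb R_+S$. By (F1) these cones span $A^*$ and $(D_{\mathrm{sa}})^*$, so $\Psi$ extends to a linear bijection by $\Psi(\psi_1-\psi_2)=\Psi(\psi_1)-\Psi(\psi_2)$. It maps the convex hull of $K\cup(-K)$ onto that of $S\cup(-S)$, so it is isometric. Its adjoint $T\colon(D^{**})_{\mathrm{sa}}\to A^{**}$, $T(x)(\varrho)=x(\Psi\varrho)$, is an isometric linear bijection with $T(1)=1$, and by (F2) $T(x)\ge0$ if and only if $x\ge0$. Hence $T$ maps the order interval $[0,1]$ onto $[0,1]$ and extreme points to extreme points.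

A projection $p\in D^{**}$ is extreme in $[0,1]$: if $p=\frac12(a+b)$ with $a,b\in[0,1]$, then $a\le2p$ gives $a=pap$, and $1-a\le2(1-p)$ gives $p(1-a)p=0$, so $a=p$. An extreme point $y$ of $[0,1]$ in $A^{**}$ is a projection, because $y=\frac12y^2+\frac12(2y-y^2)$ with both $y^2$ and $2y-y^2$ in $[0,1]$ by (F1). So $T$ maps projections to projections. If $pq=0$, then $T(p)$, $T(q)$ and $T(p)+T(q)$ are projections, and squaring the sum gives $T(p)\circ T(q)=0$. Therefore $T(x^2)=T(x)^2$ whenever $x$ is a finite real combination of mutually orthogonal projections. Such $x$ are norm dense by the spectral theorem, so the identity holds for all $x$, and polarization gives $T(x\circ y)=T(x)\circ T(y)$.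
\end{proof}

\section{Imaginary units}\label{sec:unit}

Let $D$ be a unital $C^*$-algebra and let $\sigma$ be a conjugate-linear $*$-automorphism of $D$ with $\sigma^2=\mathrm{id}$. Put $D^\sigma_{\mathrm{sa}}=\{a\in D:a=a^*=\sigma(a)\}$. For $D=M_n(\mathbb C)$ with entrywise conjugation this is the algebra of real symmetric matrices. For $D=M_n(\mathbb C)\oplus M_n(\mathbb C)$ with $\sigma(a,b)=(\bar b,\bar a)$ it is $\{(a,\bar a):a=a^*\}$, a copy of $M_n(\mathbb C)_{\mathrm{sa}}$. The difference is that in the second case $\sigma$ exchanges two complementary central projections.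

\begin{lemma}\label{lem:split}
Let $p\in D$ be a central projection with $\sigma(p)=1-p$. Then $a\mapsto pa$ is a Jordan isomorphism of $D^\sigma_{\mathrm{sa}}$ onto $(pD)_{\mathrm{sa}}$. If $u\in D$ is central with $\sigma(u)=u$, $u^*=-u$ and $u^2=-1$, then $p=\frac12(1+iu)$ is such a projection.
\end{lemma}

\begin{proof}
The map is a Jordan homomorphism because $p$ is a central projection. It is injective, since $a=pa+(1-p)a=pa+\sigma(pa)$ for $a\in D^\sigma_{\mathrm{sa}}$. It is surjective, since for $c\in(pD)_{\mathrm{sa}}$ the element $c+\sigma(c)$ lies in $D^\sigma_{\mathrm{sa}}$ and $\sigma(c)\in(1-p)D$, so $p(c+\sigma(c))=c$. For the last statement, $iu$ is self-adjoint with $(iu)^2=1$ and $\sigma(iu)=-iu$.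
\end{proof}

To prove that a Jordan algebra is \emph{not} the self-adjoint part of a $C^*$-algebra we need a converse, and the difficulty is that an abstract Jordan isomorphism carries no information about $i$ or about the associative product. The way around this is to look at a copy of the symmetric real $2\times2$ matrices. Inside the self-adjoint part of a $C^*$-algebra such a copy extends to a copy of the hermitian $2\times2$ matrices, and the added element is described by Jordan identities alone.

\begin{lemma}\label{lem:third}
Let $M$ be a real Jordan algebra that is Jordan isomorphic to the self-adjoint part of a unital $C^*$-algebra. Let $e,t\in M$ satisfy $e^2=e$, $t^2=1$ and $2e\circ t=t$. Then there is $c\in M$ with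
\[
c^2=1,\qquad 2c\circ e=c,\qquad c\circ t=0,
\]
such that the pair $(x,y)=(r,c)$ satisfies \eqref{eq:comm} for every $r\in M$ for which the pairs $(r,e)$ and $(r,t)$ satisfy \eqref{eq:comm}.
\end{lemma}

\begin{proof}
All hypotheses and conclusions are Jordan identities, and a Jordan isomorphism preserves the identity element. So we may assume that $M=V_{\mathrm{sa}}$ for a unital $C^*$-algebra $V$. Then $et+te=t$. Multiplying by $e$ on both sides gives $2ete=ete$, so $ete=0$; multiplying by $t$ on the left gives $tet+e=1$. Let $c=i(et-te)$, which is self-adjoint. Then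
\begin{align*}
c^2&=-(etet-et^2e-te^2t+tete)=e+tet=1,\\
ce+ec&=i(ete-te+et-ete)=c,\\
ct+tc&=i(e-tet+tet-e)=0 .
\end{align*}
If $(r,e)$ and $(r,t)$ satisfy \eqref{eq:comm}, then $r$ commutes with $e$ and $t$ by Lemma~\ref{lem:comm}, hence with $c$, and $(r,c)$ satisfies \eqref{eq:comm}.
\end{proof}

The next lemma solves these equations for operators.

\begin{lemma}\label{lem:solve}
Let $(e_{kl})_{k,l\le2}$ be matrix units in a unital $C^*$-algebra, with $e_{11}+e_{22}=1$. Put $e=e_{11}$, $t=e_{12}+e_{21}$ and $v=e_{12}-e_{21}$. If $c=c^*$ satisfies $ce+ec=c$ and $ct+tc=0$, then $c=gv$, where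
\begin{equation}\label{eq:g}
g=e_{11}\,c\,e_{21}+e_{21}\,c\,e_{22}
\end{equation}
commutes with all $e_{kl}$ and satisfies $g^*=-g$ and $g^2=-c^2$.
\end{lemma}

\begin{proof}
Let $c_{kl}=\sum_ie_{ik}ce_{li}$, so that $g=c_{12}$. Then $e_{mn}c_{kl}=e_{mk}ce_{ln}=c_{kl}e_{mn}$, and $c_{kl}e_{kl}=e_{kk}ce_{ll}$, so $c=\sum_{k,l}c_{kl}e_{kl}$; also $c_{kl}^*=c_{lk}$. Compressing $ce+ec=c$ by $e_{11}$ and by $e_{22}$ gives $e_{11}ce_{11}=0=e_{22}ce_{22}$, so $c_{11}=c_{22}=0$. Now $ct=c_{12}e_{11}+c_{21}e_{22}$ and $tc=c_{12}e_{22}+c_{21}e_{11}$, so $0=ct+tc=c_{12}+c_{21}$. Thus $c=gv$ and $g^*=c_{21}=-g$. Finally $v^2=-1$ gives $c^2=-g^2$.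
\end{proof}

Formula \eqref{eq:g} shows that $g$ commutes with every operator that commutes with $c$ and the $e_{kl}$, and that $\sigma(g)=g$ if $\sigma$ fixes $c$ and the $e_{kl}$. So the element $c$ of Lemma~\ref{lem:third}, read in an algebra $D^\sigma_{\mathrm{sa}}$, produces a $\sigma$-fixed skew-adjoint $g$ with $g^2=-1$, and the last clause of that lemma forces $g$ to commute with many elements.

\begin{example}\label{ex:matrices}
In $M_2(\mathbb C)_{\mathrm{sa}}$ the element $g$ is a scalar, so $g=\pm i$ and $c=\pm iv$. In the symmetric real $2\times2$ matrices $g$ is a real scalar with $g^*=-g$, so $g=0$ and no $c$ exists. In the symmetric real matrices in $M_2(\mathbb C)\otimes M_2(\mathbb C)$, with matrix units $e_{kl}\otimes1$, the element $c=v\otimes v$ satisfies the three equations, with $g=1\otimes v$; it fails only the last clause of Lemma~\ref{lem:third}, since it does not commute with $r=1\otimes e$. Thus $1\otimes v$ is a real substitute for $i$ that commutes with the first tensor factor. The construction in Section~\ref{sec:example} pushes this substitute to infinity along an infinite tensor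 product.
\end{example}

\begin{example}\label{ex:circle}
The algebra $A_{\mathbb T}$ in \eqref{eq:circle} equals $D^\sigma_{\mathrm{sa}}$ for $D=C(\mathbb T,M_2(\mathbb C))$ and $\sigma(f)(\lambda)=\overline{f(-\lambda)}$. It contains the constant functions $e$ and $t$. If $A_{\mathbb T}$ were isomorphic to the self-adjoint part of a $C^*$-algebra, Lemmas~\ref{lem:third} and~\ref{lem:solve} would give a continuous scalar function $g$ on $\mathbb T$ with $g^2=-1$ and $\overline{g(-\lambda)}=g(\lambda)$. A continuous function with values in $\{i,-i\}$ on the connected space $\mathbb T$ is constant, while the second condition says $g(-\lambda)=-g(\lambda)$. So no such $g$ exists. A Borel function with both properties does exist: take $g=i$ on $\{e^{i\theta}:0\le\theta<\pi\}$ and $g=-i$ elsewhere.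
\end{example}

A counterexample to (b) needs an obstruction that survives the passage to measurable functions. We obtain one by letting $\sigma$ act on the center as plain complex conjugation, without moving points. Then a central $g$ with $g^*=-g$ and $\sigma(g)=g$ is both imaginary and real.

\section{The counterexample}\label{sec:example}

\subsection{Construction}

Let $X=\{0,1\}^{\mathbb N}$, with $\mathbb N=\{1,2,\dots\}$, and let $\mu$ be the coin-tossing measure. Points are $\mu$-null, and nonempty open sets have positive measure. For $x\in X$ and $n,m\in\mathbb N$ put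
\[
X_n(x)=\{y: y_k=x_k\text{ for }k<n,\ y_n\ne x_n\},\qquad O_m(x)=\{y:y_k=x_k\text{ for }k\le m\}.
\]
These sets are clopen, the sets $X_n(x)$ partition $X\setminus\{x\}$, and $O_m(x)=\{x\}\cup\bigcup_{n>m}X_n(x)$.

Let $H$ be the Hilbert space with orthonormal basis $(\delta_s)$, where $s$ runs over the finitely supported $0$--$1$ sequences. Identifying the digits $0$ and $1$ with the first and second basis vectors of $\mathbb C^2$, we regard $H$ as the infinite tensor product of copies of $\mathbb C^2$ along the first basis vector. For $a\in M_2(\mathbb C)$ let $a^{(n)}\in B(H)$ be $a$ acting on the $n$-th coordinate. Then $a^{(n)}$ and $b^{(m)}$ commute for $n\ne m$. Let $\mathcal U_m\cong M_{2^m}(\mathbb C)$ be the $*$-algebra generated by the $a^{(k)}$ with $k\le m$, and let $\mathcal U_0=\bigcup_m\mathcal U_m$.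

The algebra $\mathcal U_0$ acts irreducibly on $H$. Indeed, the projections $e_{11}^{(1)}\cdots e_{11}^{(m)}$ converge strongly to the projection onto $\mathbb C\delta_0$, where $0$ is the zero sequence. An operator $S$ commuting with $\mathcal U_0$ commutes with this projection, so $S\delta_0=\lambda\delta_0$, and $S=\lambda1$ because $\mathcal U_0\delta_0$ contains every $\delta_s$.

Let $\mathcal H=L^2(X,\mu;H)=L^2(X,\mu)\otimes H$. Let $C_H$ be complex conjugation in the basis $(\delta_s)$, put $(C\xi)(y)=C_H\xi(y)$ for $\xi\in\mathcal H$, and put $\sigma(w)=CwC$ for $w\in B(\mathcal H)$. Then $\sigma$ is a conjugate-linear $*$-automorphism of $B(\mathcal H)$ of order two, isometric, and continuous for the weak and the $\sigma$-weak topology. On $\mathcal H$ we consider three families of operators: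
\begin{itemize}
\item multiplication by $f\in C(X)$, for which $\sigma(f)=\bar f$ (the same formula holds for $f\in L^\infty(X,\mu)$);
\item the constants $a\in\mathcal U_0$, acting by $(a\xi)(y)=a\,\xi(y)$, for which $\sigma(a^{(n)})=\bar a^{(n)}$;
\item for each $x\in X$, the operator $j_x$ given by $(j_x\xi)(y)=v^{(n)}\xi(y)$ for $y\in X_n(x)$, where $v=e_{12}-e_{21}=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$.
\end{itemize}
No value at $y=x$ is needed because $\mu(\{x\})=0$. Since $v$ is real with $v^*=-v$ and $v^2=-1$, we have $\sigma(j_x)=j_x$, $j_x^*=-j_x$ and $j_x^2=-1$. The operators $v^{(n)}$ commute with each other, so the $j_x$ commute with each other.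

Let $B$ be the $C^*$-algebra generated by these three families. Then $\sigma(B)=B$, and $C(X)$ lies in the center of $B$. Our example is
\[
A=B^\sigma_{\mathrm{sa}}=\{a\in B:a=a^*=\sigma(a)\},
\]
a unital norm-closed Jordan subalgebra of $B(\mathcal H)_{\mathrm{sa}}$ and hence a JB-algebra.

The operator $j_x$ has every property of an imaginary unit except centrality, and its failure to be central fades as $y\to x$: on $O_m(x)$ it commutes with $\mathcal U_m$. So $j_x$ serves pure states that are concentrated at $x$, and only those.

\begin{remark}\label{rem:nonsep}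
The algebra $A$ is not separable, as Theorem~\ref{thm:positive} requires. The elements $j_xv^{(1)}$ lie in $A$, being products of two commuting $\sigma$-fixed skew-adjoint operators. If $x\ne x'$ first differ in coordinate $m$, then on $X_{m+1}(x)\subseteq X_m(x')$ the operator $j_x-j_{x'}$ acts as $v^{(m+1)}-v^{(m)}$, which has norm $2$ because $v$ has eigenvalues $\pm i$. Hence $\|j_xv^{(1)}-j_{x'}v^{(1)}\|=2$ for all $x\neq x'$.
\end{remark}

\subsection{The algebra $A$ is of complex type}

\begin{proposition}\label{prop:complex}
The JB-algebra $A$ is of complex type.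
\end{proposition}

\begin{proof}
Let $\varrho$ be a pure state of $A$. We show that $\varrho$ factors through a fiber of $B$ over a point $x$, that $j_x$ becomes an imaginary unit in this fiber, and that $\varrho$ therefore comes from a pure state of a $C^*$-algebra.

\emph{Localization.} Let $f\in C(X,\mathbb R)$ with $0\le f\le1$. Since $f$ is central and real, $fa$ and $(1-f)a$ are positive elements of $A$ for positive $a\in A$. So $\psi(a)=\varrho(fa)$ defines a functional with $0\le\psi\le\varrho$, and purity gives $\psi=\psi(1)\varrho$, that is, $\varrho(fa)=\varrho(f)\varrho(a)$. By linearity $\varrho$ is multiplicative on $C(X,\mathbb R)$, so there is $x\in X$ with $\varrho(f)=f(x)$ for all $f\in C(X,\mathbb R)$.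

Let $J_x$ be the closed linear span of the products $fb$ with $f\in C(X)$, $f(x)=0$, $b\in B$. It is a closed two-sided ideal because $C(X)$ is central, and $\sigma(J_x)=J_x$. We claim that $\varrho$ vanishes on $A\cap J_x$. Let $a\in A\cap J_x$ and $\varepsilon>0$. Choose $f_1b_1+\dots+f_rb_r$ within $\varepsilon/2$ of $a$, with $f_k(x)=0$, and then a clopen set $O\ni x$ with $\sum_k\|1_Of_k\|\,\|b_k\|<\varepsilon/2$. Then $\|1_Oa\|<\varepsilon$. Since $\varrho(1_O)=1$, (F3) gives $|\varrho(a)|=|\varrho(1_Oa)|<\varepsilon$.

\emph{The element $j_x$ is central modulo $J_x$.} The set of $b\in B$ with $[j_x,b]\in J_x$ is a closed subalgebra. It is closed under adjoints, because $[j_x,b]^*=[j_x,b^*]$. So it suffices to check the generators. The commutator vanishes for $b\in C(X)$ and for $b=j_{x'}$. For $a\in\mathcal U_m$ let $O=O_m(x)$. On $O\setminus\{x\}$ the operator $j_x$ acts by some $v^{(n)}$ with $n>m$, which commutes with $a$. Hence $[j_x,a]=(1-1_O)[j_x,a]\in J_x$.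

\emph{The fiber.} Let $B_x=B/J_x$, write $[b]$ for the class of $b$, and let $\bar\sigma$ be the map induced by $\sigma$. The quotient map sends $A$ onto $(B_x)^{\bar\sigma}_{\mathrm{sa}}$: if $[b]$ is self-adjoint and $\bar\sigma$-fixed, then $[b]=[a]$ with $a=\frac14(b+b^*+\sigma(b)+\sigma(b)^*)\in A$. The element $u=[j_x]$ is central, with $\bar\sigma(u)=u$, $u^*=-u$ and $u^2=-1$. By Lemma~\ref{lem:split}, with $p=\frac12(1+iu)$, the map
\[
\kappa\colon A\to(pB_x)_{\mathrm{sa}},\qquad\kappa(a)=p[a],
\]
is a surjective Jordan homomorphism with kernel $A\cap J_x$.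

Since $\varrho$ vanishes on $\ker\kappa$, we have $\varrho=\varrho'\circ\kappa$ for a linear functional $\varrho'$ on $(pB_x)_{\mathrm{sa}}$ with $\varrho'(p)=1$. Every positive element of $pB_x$ has the form $\kappa(a)^2=\kappa(a^2)$, and $\varrho'(\kappa(a^2))=\varrho(a^2)\ge0$. So $\varrho'$ is a state of the $C^*$-algebra $pB_x$. It is pure: if $\varrho'=\frac12(\varrho_1'+\varrho_2')$ with states $\varrho'_k$, then $\varrho_k'\circ\kappa=\varrho$ by purity of $\varrho$, and $\varrho'_k=\varrho'$ because $\kappa$ is onto. The GNS representation $(\pi',H',\xi)$ of $\varrho'$ is irreducible, so $\pi=\pi'\circ\kappa$ has image $\pi'((pB_x)_{\mathrm{sa}})$, which is weakly dense in $B(H')_{\mathrm{sa}}$, and $\varrho=\omega_\xi\circ\pi$.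
\end{proof}

\subsection{The bidual of $A$}

The operators $j_x$ play no role in the next proof beyond being fixed by $\sigma$. What matters is that the commutant of $C(X)\cup\mathcal U_0$ in $B(\mathcal H)$ is $L^\infty(X,\mu)$, where $\sigma(g)=\bar g=g^*$. To see this, note that $\mathcal U_0$ is weakly dense in $B(H)$, so an operator commuting with the constants has the form $g\otimes1$ with $g\in B(L^2(X,\mu))$; and the commutant of $C(X)$ in $B(L^2(X,\mu))$ is $L^\infty(X,\mu)$, since $C(X)$ is weakly dense in this maximal abelian algebra.

\begin{proof}[Proof of Theorem~\ref{thm:main}]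
By Proposition~\ref{prop:complex}, $A$ is of complex type. By Proposition~\ref{prop:affine} it suffices to show that $A^{**}$ is not Jordan isomorphic to the self-adjoint part of a unital $C^*$-algebra. Suppose that it is.

Use the matrix units $e_{kl}^{(1)}$ and let $e=e_{11}^{(1)}$ and $t=(e_{12}+e_{21})^{(1)}$. Both lie in $A$, and $e^2=e$, $t^2=1$, $2e\circ t=t$. Let $c_0\in A^{**}$ be the element given by Lemma~\ref{lem:third}. To compute with $c_0$ we move it to $\mathcal H$. Let $\Theta\colon A^{**}\to B(\mathcal H)_{\mathrm{sa}}$ be the extension of the inclusion $A\subseteq B(\mathcal H)_{\mathrm{sa}}$ given by Lemma~\ref{lem:ext}, and let $c=\Theta(c_0)$. The set $\{w:w=w^*=\sigma(w)\}$ is $\sigma$-weakly closed and contains $A$, so it contains $c$. Since $\Theta$ is a Jordan homomorphism that fixes $A$, Lemma~\ref{lem:comm} gives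
\[
c=c^*=\sigma(c),\quad c^2=1,\quad ce+ec=c,\quad ct+tc=0,\quad cr=rc\ \text{ for all }r\in A\cap\{e,t\}' .
\]
The set $A\cap\{e,t\}'$ contains $C(X,\mathbb R)$ and the operators $a^{(n)}$ with $n\ge2$ and $a$ real symmetric. The real symmetric matrices generate $M_2(\mathbb C)$ as a complex algebra, since $e_{12}=e_{11}(e_{12}+e_{21})$ and $e_{21}=(e_{12}+e_{21})e_{11}$. So $c$ commutes with $C(X)$ and with all $a^{(n)}$, $n\ge2$, $a\in M_2(\mathbb C)$.

By Lemma~\ref{lem:solve}, $c=gv^{(1)}$, where $g^*=-g$ and $g$ commutes with the $e^{(1)}_{kl}$. By \eqref{eq:g}, $\sigma(g)=g$, and $g$ commutes with $C(X)$ and with the $a^{(n)}$, $n\ge2$. Hence $g$ commutes with $C(X)\cup\mathcal U_0$, so $g\in L^\infty(X,\mu)$ and $g=\sigma(g)=g^*=-g$. Thus $g=0$ and $c=0$, which contradicts $c^2=1$.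
\end{proof}

In the fiber at $x$ the equations for $c$ do have a solution, namely the class of $j_xv^{(1)}$, with $g=[j_x]$. The proof shows that these fiberwise solutions are not the values of one element.

\section{Real summands of types $\mathrm{I}_\infty$, $\mathrm{II}_1$ and $\mathrm{III}$}\label{sec:types}

The representation of $\mathcal U_0$ on $H$ can be replaced by any factor representation that is compatible with complex conjugation. This locates the obstruction in summands of $A^{**}$ of different types. For $a\in\mathcal U_0$ write $\bar a=C_HaC_H$ for the entrywise conjugate. A \emph{direct summand} of a Jordan algebra $M$ is a subalgebra $M_1$ such that $M=M_1\oplus M_2$ for a subalgebra $M_2$ with $M_1\circ M_2=0$.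

For $\lambda\in[0,\frac12]$ let $\varphi_\lambda=\bigotimes_n\bigl(a\mapsto(1-\lambda)a_{11}+\lambda a_{22}\bigr)$ be the product state on $\mathcal U_0$, let $(\tau_\lambda,H_\lambda,\Omega)$ be its GNS representation, and let $N_\lambda=\tau_\lambda(\mathcal U_0)''$. This is a factor. Indeed, let $z\in N_\lambda$ be central, let $(f_{kl})$ be matrix units for $\mathcal U_m$, and let $\mathcal U_{>m}$ be the $*$-algebra generated by the $a^{(k)}$ with $k>m$. The weakly continuous map $w\mapsto\sum_k\tau_\lambda(f_{k1})w\tau_\lambda(f_{1k})$ fixes $z$ and maps $\tau_\lambda(\mathcal U_0)$ into $\tau_\lambda(\mathcal U_{>m})$, so $z$ is a weak limit of elements of $\tau_\lambda(\mathcal U_{>m})$. The product property then gives $\langle\tau_\lambda(a)z\Omega,\Omega\rangle=\varphi_\lambda(a)\langle z\Omega,\Omega\rangle$ for $a\in\mathcal U_m$ and all $m$. Hence $z\Omega\in\mathbb C\Omega$, and $z$ is a scalar because it is central and $\Omega$ is cyclic. By results of Powers and of Araki and Woods, $N_\lambda$ has type $\mathrm{I}_\infty$ for $\lambda=0$, type $\mathrm{II}_1$ for $\lambda=\frac12$, and type $\mathrm{III}_{\lambda/(1-\lambda)}$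 otherwise. For $\lambda=0$ we recover $H$, with $\Omega=\delta_0$.

\begin{theorem}\label{thm:types}
Let $A$ be the algebra of Section~\ref{sec:example}, let $\lambda\in[0,\frac12]$, and let $W_\lambda=L^\infty(X,\mu)\,\bar\otimes\,N_\lambda$. There is a conjugate-linear $*$-automorphism $\sigma_\lambda$ of $W_\lambda$ of order two, extending entrywise conjugation, such that $A^{**}$ has a direct summand Jordan isomorphic to
\[
M_\lambda=\{w\in W_\lambda:w=w^*=\sigma_\lambda(w)\}.
\]
No nonzero direct summand of $M_\lambda$ is Jordan isomorphic to the self-adjoint part of a $C^*$-algebra.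
\end{theorem}

\begin{proof}
\emph{A representation of $B$ on $L^2(X,\mu;H_\lambda)$.} Since $B$ was defined as an algebra of operators on $\mathcal H$, we need a description of its norm that does not refer to $H$. Let $B_0$ be the $*$-algebra spanned by finite products of the generators. Each element of $B_0$ acts by $\xi\mapsto F(\cdot)\xi(\cdot)$ for a bounded norm-continuous function $F\colon X\setminus Y\to\mathcal U_0$ with $Y$ finite, because the coefficient of $j_x$ is locally constant on $X\setminus\{x\}$. Let $\tau$ be a unital $*$-representation of $\mathcal U_0$ on a Hilbert space $H_\tau$. Each $\mathcal U_m$ is a simple finite-dimensional $C^*$-algebra, so $\tau$ is isometric. The operator $\xi\mapsto\tau(F(\cdot))\xi(\cdot)$ on $L^2(X,\mu;H_\tau)$ has norm $\sup_{y\notin Y}\|F(y)\|$. The upper bound holds because $\mu(Y)=0$. For the lower bound, given $y_0\notin Y$ and $\varepsilon>0$, take a unit vector $\eta$ with $\|\tau(F(y_0))\eta\|>\|F(y_0)\|-\varepsilon$ and a clopen neighborhood $O$ of $y_0$, disjoint from $Y$, on which $\|F(y)-F(y_0)\|<\varepsilon$; then test on $1_O\eta$, which is nonzero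 because $\mu(O)>0$. Applying this to the identity representation and to $\tau_\lambda$, we see that $(\pi_\lambda(F)\xi)(y)=\tau_\lambda(F(y))\xi(y)$ defines an isometric $*$-homomorphism on $B_0$, which extends to a faithful representation $\pi_\lambda$ of $B$.

The von Neumann algebra generated by $\pi_\lambda(B)$ is $W_\lambda$: it contains $C(X)\otimes1$ and $1\otimes\tau_\lambda(\mathcal U_0)$, which generate $W_\lambda$, and $\pi_\lambda(j_x)$ is the strongly convergent sum $\sum_n1_{X_n(x)}\otimes\tau_\lambda(v^{(n)})\in W_\lambda$. The center of a von Neumann tensor product is the tensor product of the centers, so the center of $W_\lambda$ is $L^\infty(X,\mu)\otimes1$.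

\emph{The conjugation.} The weights $1-\lambda$ and $\lambda$ are real, so $\varphi_\lambda(\bar a)=\overline{\varphi_\lambda(a)}$. Hence $\langle\tau_\lambda(\bar a)\Omega,\tau_\lambda(\bar b)\Omega\rangle=\varphi_\lambda(\overline{b^*a})=\overline{\langle\tau_\lambda(a)\Omega,\tau_\lambda(b)\Omega\rangle}$, and $\tau_\lambda(a)\Omega\mapsto\tau_\lambda(\bar a)\Omega$ extends to an antiunitary involution $C_\lambda$ of $H_\lambda$ with $C_\lambda\tau_\lambda(a)C_\lambda=\tau_\lambda(\bar a)$. Let $C_\lambda$ act pointwise on $L^2(X,\mu;H_\lambda)$ and put $\sigma_\lambda(w)=C_\lambda wC_\lambda$. Then $\sigma_\lambda\circ\pi_\lambda=\pi_\lambda\circ\sigma$, since both sides conjugate $F$ pointwise. By weak continuity $\sigma_\lambda(W_\lambda)=W_\lambda$, and $\sigma_\lambda(g)=\bar g$ for $g\in L^\infty(X,\mu)$.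

\emph{The summand.} The set $M_\lambda$ is a weakly closed Jordan algebra containing $\pi_\lambda(A)$. If $w\in M_\lambda$ and $\pi_\lambda(b_\alpha)\to w$ weakly with $b_\alpha\in B_{\mathrm{sa}}$, then $a_\alpha=\frac12(b_\alpha+\sigma(b_\alpha))\in A$ and $\pi_\lambda(a_\alpha)\to\frac12(w+\sigma_\lambda(w))=w$. By (F5) and Lemma~\ref{lem:ext}, $M_\lambda\cong z_\lambda A^{**}$ for a central projection $z_\lambda$.

\emph{No complex part.} From now on we omit $\pi_\lambda$. Let $M_\lambda=M_1\oplus M_2$ with $M_1\ne0$ and write $1=z+z'$ accordingly. Then $z\circ y=y$ for $y\in M_1$ and $z\circ y=0$ for $y\in M_2$. So $z$ is a nonzero projection, and $(z,y)$ satisfies \eqref{eq:comm} for all $y\in M_\lambda$; therefore $z$ commutes with $M_\lambda$ and $M_1=zM_\lambda$. The algebra $M_\lambda$ contains $C(X,\mathbb R)$ and all $a^{(n)}$ with $a$ real symmetric, and these generate $W_\lambda$. Hence $z$ is central in $W_\lambda$.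

Suppose that $M_1$, whose identity is $z$, is Jordan isomorphic to the self-adjoint part of a $C^*$-algebra. Let $e,t$ be as in the proof of Theorem~\ref{thm:main} and apply Lemma~\ref{lem:third} to $ze$ and $zt$. We obtain $c=zc\in M_\lambda$ with $c^2=z$, $ce+ec=c$ and $ct+tc=0$, and $c$ commutes with $za^{(n)}$, hence with $a^{(n)}$, for $n\ge2$ and $a$ real symmetric; so $c$ commutes with all $a^{(n)}$, $n\geq 2$. By Lemma~\ref{lem:solve} and \eqref{eq:g}, $c=gv^{(1)}$ with $g\in W_\lambda$, $g^*=-g$, $\sigma_\lambda(g)=g$, and $g$ commutes with $\mathcal U_0$. Since $g\in W_\lambda$ also commutes with $L^\infty(X,\mu)$, it is central in $W_\lambda$. So $g\in L^\infty(X,\mu)$ and $g=\sigma_\lambda(g)=g^*=-g$. Then $c=0$, which contradicts $c^2=z\ne0$.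
\end{proof}

\section{The separable and postliminal cases}\label{sec:positive}

In this section $A$ is an arbitrary JB-algebra of complex type, and the letter $B$ denotes its universal $C^*$-algebra. The plan is as follows. We first show that $A$ is the set of self-adjoint fixed points of an antiautomorphism $\Phi$ of $B$, and that complex type forces $\Phi$ to move every irreducible representation of dimension at least $2$. We then split $B^{**}$ into a part where Lemma~\ref{lem:split} applies, an abelian part, and a remainder on which $\Phi$ fixes the center. Under either hypothesis of Theorem~\ref{thm:positive}, a nonzero remainder is incompatible with the fact that representations are moved.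

\subsection{What complex type says about factor representations}

Complex type provides one representation for each pure state. The following lemma extends the information to all factor representations with a minimal projection. We call a nonzero projection $q$ of a JBW-algebra $M$ \emph{minimal} if $U_qM=\mathbb Rq$; in $B(H)_{\mathrm{sa}}$ these are the projections of rank one.

\begin{lemma}\label{lem:factor}
Let $\pi\colon A\to M$ be a Jordan homomorphism with $w^*$-dense image in a JBW-factor $M$. Suppose that $M$ has a minimal projection $q$ and a normal state $\varphi$ with $\varphi(q)=1$. Then $M$ is Jordan isomorphic to $B(H_1)_{\mathrm{sa}}$ for a complex Hilbert space $H_1$.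
\end{lemma}

\begin{proof}
The map $\pi$ is unital by density and (F2). By Lemma~\ref{lem:ext} identify $M$ with $zA^{**}$. Let $\varrho=\varphi\circ\pi$, viewed as the normal state $\varphi\circ\bar\pi$ of $A^{**}$; then $\varrho(q)=\varrho(z)=1$.

The state $\varrho$ is pure. Since $q\in zA^{**}$, we have $U_q(1-z)A^{**}=0$, so $U_qy=\beta(y)q$ with $\beta(y)\in\mathbb R$ for all $y\in A^{**}$. If $\psi$ is a state of $A^{**}$ with $\psi(q)=1$, then (F3) gives $\beta(y)=\psi(U_qy)=2\psi(q\circ(q\circ y))-\psi(q\circ y)=\psi(y)$. If $\varrho=\frac12(\varrho_1+\varrho_2)$ with states $\varrho_k$ of $A$, then $\varrho_k(q)=1$, so $\varrho_k=\beta=\varrho$.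

By complex type, $\varrho=\omega_\xi\circ\pi_1$ for a dense concrete representation $\pi_1\colon A\to B(H_1)_{\mathrm{sa}}$ with $H_1$ complex. By (F5) and Lemma~\ref{lem:ext}, $B(H_1)_{\mathrm{sa}}\cong z_1A^{**}$ with $\varrho(z_1)=1$. By (F3), $\varrho(z\circ z_1)=1$, so $z\circ z_1$ is a nonzero central projection of each of the factors $zA^{**}$ and $z_1A^{**}$. Hence $z=z\circ z_1=z_1$.
\end{proof}

\subsection{The universal $C^*$-algebra}

The algebra $A$ is a JC-algebra. Indeed, for $a\in A$ the Krein--Milman theorem gives a pure state $\varrho=\omega_\xi\circ\pi$ with $\|a\|^2=\varrho(a^2)\le\|\pi(a)\|^2$, so the direct sum of the complex representations associated with the pure states is isometric.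

For a JC-algebra $A$, the \emph{universal $C^*$-algebra} $B=C^*_u(A)$ contains $A$ as a Jordan subalgebra of $B_{\mathrm{sa}}$, is generated by $A$, and has the property that every Jordan homomorphism of $A$ into the self-adjoint part of a $C^*$-algebra extends to a $*$-homomorphism of $B$. There is a linear $*$-antiautomorphism $\Phi$ of $B$ with $\Phi^2=\mathrm{id}$ that fixes $A$ pointwise \cite[\S7.1]{HOS}. On self-adjoint elements $\Phi$ is a Jordan automorphism, so it preserves order and functional calculus. We put $E(b)=\frac12(b+\Phi(b))$ and $\theta(b)=\Phi(b)^*$; the map $\theta$ is a conjugate-linear $*$-automorphism of order two that agrees with $\Phi$ on $B_{\mathrm{sa}}$.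

A Jordan algebra $A_1$ of self-adjoint operators is \emph{reversible} if $a_1\cdots a_n+a_n\cdots a_1\in A_1$ for all $a_1,\dots,a_n\in A_1$, and $A$ is \emph{universally reversible} if $\pi(A)$ is reversible for every Jordan homomorphism $\pi\colon A\to B(H)_{\mathrm{sa}}$. A \emph{spin factor} is the JBW-factor $V=\mathbb R1\oplus\mathfrak h$, where $\mathfrak h$ is a real Hilbert space of dimension at least $2$ and $h\circ k=\langle h,k\rangle1$ for $h,k\in\mathfrak h$. A spin factor representation of $A$ is a Jordan homomorphism with $w^*$-dense image in a spin factor. Hanche-Olsen \cite{HO} proved that a JC-algebra with no spin factor representation of dimension at least $5$ is universally reversible.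

\begin{lemma}\label{lem:fixed}
We have $A=\{b\in B:b=b^*=\Phi(b)\}$, and $A^{**}$ is Jordan isomorphic to $\{w\in B^{**}:w=w^*=\Phi(w)\}$, where $\Phi$ is extended to $B^{**}$ by $w^*$-continuity.
\end{lemma}

\begin{proof}
Let $\pi\colon A\to V=\mathbb R1\oplus\mathfrak h$ be a spin factor representation, let $s\in\mathfrak h$ be a unit vector, and let $q=\frac12(1+s)$. Then $q\circ1=q\circ s=q$ and $q\circ k=\frac12k$ for $k\perp s$, so $q^2=q$, $U_q1=U_qs=q$ and $U_qk=0$. Thus $q$ is minimal, and so is $1-q=\frac12(1-s)$. The functional $\varphi(\alpha1+h)=\alpha+\langle h,s\rangle$ takes the value $\alpha^2+\|h\|^2+2\alpha\langle h,s\rangle\ge0$ on $(\alpha1+h)^2$; it is a state with $\varphi(q)=1$, normal because $V$ is reflexive. By Lemma~\ref{lem:factor}, $V\cong B(H_1)_{\mathrm{sa}}$, and $\dim H_1=2$ because $1$ is a sum of two minimal projections. So $\dim V=4$, and $A$ is universally reversible by \cite{HO}; in particular $A$ is reversible in $B$.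

The first assertion now follows (compare \cite[\S7.3]{HOS}). The real-linear contraction $b\mapsto\frac14(b+b^*+\Phi(b)+\Phi(b)^*)$ fixes every $b$ with $b=b^*=\Phi(b)$. It sends $\gamma a_1\cdots a_n$, with $\gamma\in\mathbb C$ and $a_k\in A$, to $\frac12(\operatorname{Re}\gamma)(a_1\cdots a_n+a_n\cdots a_1)\in A$. Sums of such products are dense in $B$ and $A$ is closed, so the contraction maps $B$ into $A$.

The bitranspose of the inclusion $A\to B_{\mathrm{sa}}$ is an isometry onto the $w^*$-closure of $A$ in $(B^{**})_{\mathrm{sa}}$ and a Jordan homomorphism by Lemma~\ref{lem:ext}. The closure consists of self-adjoint fixed points of $\Phi$. Conversely, if $w=w^*=\Phi(w)$ and $b_\alpha\to w$ with $b_\alpha\in B_{\mathrm{sa}}$, then $E(b_\alpha)\in A$ and $E(b_\alpha)\to w$.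
\end{proof}

For a representation $\pi$ of $B$ on $H$ define a representation $\pi^\Phi$ on the conjugate space $\overline H$ by $\pi^\Phi(b)\bar\eta=\overline{\pi(\theta(b))\eta}$. Its equivalence class depends only on that of $\pi$, it is irreducible if $\pi$ is, $(\pi^\Phi)^\Phi\cong\pi$, and $\ker\pi^\Phi=\Phi(\ker\pi)$. If $\omega$ is a pure state with GNS representation $(\pi_\omega,H_\omega,\xi)$, then $\langle\pi_\omega^\Phi(b)\bar\xi,\bar\xi\rangle=\overline{\omega(\Phi(b)^*)}=\omega(\Phi(b))$. So $\omega\Phi:=\omega\circ\Phi$ is pure and $\pi_{\omega\Phi}\cong\pi_\omega^\Phi$.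

\begin{lemma}\label{lem:moves}
Let $\omega$ be a pure state of $B$. If $\dim H_\omega\ge2$, then $\pi_\omega$ and $\pi_{\omega\Phi}$ are inequivalent; in particular $\omega\ne\omega\Phi$. If $\dim H_\omega=1$, then $\omega=\omega\Phi$.
\end{lemma}

\begin{proof}
If $\dim H_\omega=1$, then $\omega$ and $\omega\Phi$ are characters that agree on $A$, which generates $B$.

Let $\dim H_\omega\ge2$, write $\pi=\pi_\omega$ and $H=H_\omega$, and suppose that $\pi\cong\pi^\Phi$. Composing a unitary intertwiner $H\to\overline H$ with $\bar\eta\mapsto\eta$ gives an antiunitary $J$ on $H$ with $J\pi(b)J^{-1}=\pi(\theta(b))$. Then $J^2$ commutes with $\pi(B)$, so $J^2=\gamma1$ with $|\gamma|=1$, and $J J^2=J^2J$ gives $\bar\gamma=\gamma$. Thus $J^2=\pm1$, and $H$ carries a real or a quaternionic structure. Let $M=\{T\in B(H):T=T^*,\ TJ=JT\}$, a weakly closed Jordan algebra containing $\pi(A)$. If $T\in M$ and $\pi(b_\alpha)\to T$ weakly with $b_\alpha\in B_{\mathrm{sa}}$, then $\pi(E(b_\alpha))=\frac12(\pi(b_\alpha)+J\pi(b_\alpha)J^{-1})\to T$. So $\pi(A)$ is weakly dense in $M$, and $w^*$-dense by (F5). A central element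 of $M$ commutes with $\pi(A)$, hence with $\pi(B)$, so $M$ is a factor. We find orthogonal minimal projections $q,q'\in M$ with $\dim U_{q+q'}M\ne4$.

\emph{Case $J^2=1$.} Then $H=H_{\mathbb R}\oplus iH_{\mathbb R}$ with $H_{\mathbb R}=\{\eta:J\eta=\eta\}$, on which the inner product is real. Choose orthonormal $\eta,\eta'\in H_{\mathbb R}$ and let $q,q'$ be the projections onto $\mathbb C\eta$ and $\mathbb C\eta'$. They lie in $M$ and are minimal, and $U_{q+q'}M$ consists of the real symmetric matrices in the basis $\eta,\eta'$. Its dimension is $3$.

\emph{Case $J^2=-1$.} For every $\eta$ we have $\langle J\eta,\eta\rangle=\langle J\eta,J^2\eta\rangle=-\langle J\eta,\eta\rangle$, so $J\eta\perp\eta$. For a unit vector $\eta$, the plane $F_\eta$ spanned by $\eta$ and $J\eta$ and its orthogonal complement are $J$-invariant. A self-adjoint operator on $F_\eta$ that commutes with $J$ is a real scalar, because $J$ maps an eigenvector to an orthogonal eigenvector with the same real eigenvalue. If $\dim H=2$, this gives $M=\mathbb R1$, so $\pi(B)$, being generated by $\pi(A)$, is scalar, contrary to irreducibility.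 Otherwise choose a unit vector $\eta'\perp F_\eta$ and let $q,q'$ be the projections onto $F_\eta$ and $F_{\eta'}$. They are orthogonal and minimal in $M$. An element of $U_{q+q'}M$ is given by two real scalars on the diagonal and a complex-linear map $F_\eta\to F_{\eta'}$ commuting with $J$, which is determined by the arbitrary image of $\eta$ in $F_{\eta'}$. The dimension is $1+1+4=6$.

In both cases Lemma~\ref{lem:factor}, with $\varphi=\omega_\eta$, gives $M\cong B(H_1)_{\mathrm{sa}}$ with $H_1$ complex. There $U_{q+q'}B(H_1)_{\mathrm{sa}}\cong M_2(\mathbb C)_{\mathrm{sa}}$ has dimension $4$ for orthogonal minimal projections $q,q'$, a contradiction.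
\end{proof}

Complex type enters the proof of Theorem~\ref{thm:positive} only through the fact that $A$ is a JC-algebra and through Lemmas~\ref{lem:fixed} and~\ref{lem:moves}.

\subsection{Reduction to the part where $\Phi$ fixes the center}

Identify $A^{**}$ with the self-adjoint fixed points of $\Phi$ in $B^{**}$. By Zorn's lemma there is a maximal central projection $p\in B^{**}$ with $p\Phi(p)=0$; suprema of chains have this property because $\Phi$ is normal. Let $z_1=p+\Phi(p)$. Then $\Phi$ fixes every central projection $h\le1-z_1$. Indeed, let $h'=h(1-\Phi(h))$. Then $\Phi(h')=\Phi(h)(1-h)$, so $h'\Phi(h')=0$, and both $h'$ and $\Phi(h')$ lie below $1-z_1$. Hence $(p+h')\Phi(p+h')=0$, maximality gives $h'=0=\Phi(h')$, and $h=h\Phi(h)=\Phi(h)$. By linearity and norm continuity, $\Phi$ is the identity on the center of $(1-z_1)B^{**}$.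

Let $z_0\le1-z_1$ be the largest central projection with $z_0B^{**}$ abelian, and let $z=1-z_1-z_0$. The projections $z_1,z_0,z$ are fixed by $\Phi$, so
\[
A^{**}=z_1A^{**}\oplus z_0A^{**}\oplus zA^{**}.
\]
Lemma~\ref{lem:split}, applied to $D=z_1B^{**}$ and $\theta$, gives $z_1A^{**}\cong(pB^{**})_{\mathrm{sa}}$, and $z_0A^{**}=(z_0B^{**})_{\mathrm{sa}}$ because $\Phi$ is the identity on $z_0B^{**}$. If $z=0$, then $A^{**}\cong((p+z_0)B^{**})_{\mathrm{sa}}$. So Theorem~\ref{thm:positive} follows once we show that $z=0$.

\emph{Assume from now on that $z\ne0$.} Put $W=zB^{**}$, $\mathfrak B=zB$ and $\mathfrak A=zA$. Then $W$ is not abelian, by the maximality of $z_0$, and $\Phi$ fixes the center of $W$ pointwise. The $C^*$-algebra $\mathfrak B$ is a quotient of $B$, invariant under $\Phi$ and $w^*$-dense in $W$. We have $\mathfrak A=\{b\in\mathfrak B:b=b^*=\Phi(b)\}$, since such an element $zb_0$ equals $zE(\frac12(b_0+b_0^*))$. Lemma~\ref{lem:moves} holds for pure states of $\mathfrak B$, by composition with the quotient map. Let $I$ be the closed ideal of $\mathfrak B$ generated by the commutators. Then $I\ne0$,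 $\Phi(I)=I$, and an irreducible representation $\pi$ of $\mathfrak B$ has dimension at least $2$ if and only if $\pi(I)\ne0$.

The next lemma turns the condition on the center of $W$ into a property of $\mathfrak B$: no nonzero part of $\mathfrak B$ is disjoint from its image under $\Phi$.

\begin{lemma}\label{lem:nosplit}
\begin{enumerate}
\item[(i)] If $x\in\mathfrak B$ is positive and $x\mathfrak B\Phi(x)=0$, then $x=0$.
\item[(ii)] If $k=k^*=-\Phi(k)\in\mathfrak B$ and every irreducible representation $\pi$ of $\mathfrak B$ has $\pi(k)\ge0$ or $\pi(k)\le0$, then $k=0$.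
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By density $xW\Phi(x)=0$, which means that the central supports $c(x)$ and $c(\Phi(x))$ in $W$ are orthogonal. But $c(\Phi(x))=\Phi(c(x))=c(x)$, so $c(x)=0$.

(ii) We have $\Phi(k_+)=(\Phi(k))_+=(-k)_+=k_-$. Every irreducible $\pi$ kills $k_+$ or $k_-$, hence kills $k_+\mathfrak Bk_-$. So $k_+\mathfrak B\Phi(k_+)=0$, and (i) gives $k_+=0$ and $k_-=\Phi(k_+)=0$.
\end{proof}

\subsection{The postliminal case}

A $C^*$-algebra, not necessarily unital, is \emph{liminal} if its irreducible representations map it into the compact operators, and \emph{postliminal} if each of its nonzero quotients has a nonzero liminal closed ideal. We use these standard facts. Closed ideals and quotients of postliminal algebras are postliminal. A nonzero postliminal algebra has a nonzero closed ideal with continuous trace, and such an ideal has Hausdorff spectrum. The spectrum $\widehat{\mathfrak B}$ is the set of classes of irreducible representations; its open sets are the sets $\widehat L=\{[\pi]:\pi(L)\ne0\}$ for closed ideals $L$; the subspace $\widehat L$ is the spectrum of $L$; $\widehat L\cap\widehat{L'}$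 is the spectrum of $L\cap L'$; and $\widehat L=\emptyset$ only if $L=0$.

The map $\iota\colon[\pi]\mapsto[\pi^\Phi]$ is an involution of $\widehat{\mathfrak B}$ that sends $\widehat L$ onto the spectrum of $\Phi(L)$, so it is a homeomorphism. By Lemma~\ref{lem:moves} it has no fixed point in $\widehat I$. On a Hausdorff open set we can separate a point from its image, and this contradicts Lemma~\ref{lem:nosplit}.

\begin{proof}[Proof of Theorem~\ref{thm:positive} for postliminal $B$]
The ideal $I$ is postliminal and nonzero, so it contains a nonzero closed ideal $L_0$ with Hausdorff spectrum. Let $L=L_0\cap\Phi(L_0)$. If $L=0$, a nonzero positive $x\in L_0$ would satisfy $x\mathfrak B\Phi(x)\subseteq L=0$, contrary to Lemma~\ref{lem:nosplit}(i). So $\widehat L\subseteq\widehat I$ is a nonempty $\iota$-invariant open Hausdorff set. Choose $[\pi]\in\widehat L$ and disjoint open sets $O_1\ni[\pi]$ and $O_2\ni\iota[\pi]$ in $\widehat L$, and let $O=O_1\cap\iota(O_2)\ni[\pi]$. Then $O\subseteq O_1$ and $\iota(O)\subseteq O_2$ are disjoint. The nonzero ideal $L_O$ with spectrum $O$ satisfies $L_O\cap\Phi(L_O)=0$, and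 a nonzero positive $x\in L_O$ again contradicts Lemma~\ref{lem:nosplit}(i). Hence $z=0$.
\end{proof}

\subsection{The separable case}

Now the spectrum may have no Hausdorff open part, and we work with pure states instead. The goal is a pure state $\omega$ of $\mathfrak B$ with $\dim H_\omega\ge2$ and $\omega=\omega\Phi$, which contradicts Lemma~\ref{lem:moves}. The equation $\omega=\omega\Phi$ says that $\omega$ vanishes on
\[
\mathfrak B^-=\{h\in\mathfrak B:h=h^*=-\Phi(h)\},
\]
because $b-\Phi(b)\in\mathfrak B^-$ for $b\in\mathfrak B_{\mathrm{sa}}$. We show that each single condition $\omega(h)=0$ holds on a dense set and combine countably many conditions by the Baire category theorem. It is convenient to work with the pure states of $\mathfrak A$, each of which records an unordered pair $\{\omega,\omega\Phi\}$.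

\begin{lemma}\label{lem:states}
\begin{enumerate}
\item[(i)] If $\omega$ is a pure state of $\mathfrak B$, then $\omega|_{\mathfrak A}$ is pure.
\item[(ii)] If $\omega$ is a pure state of $\mathfrak B$ with $\dim H_\omega\ge2$ and $\omega'$ is a state of $\mathfrak B$ with $\omega'|_{\mathfrak A}=\omega|_{\mathfrak A}$, then $\omega'=\tau\omega+(1-\tau)\omega\Phi$ for some $\tau\in[0,1]$.
\item[(iii)] Every pure state of $\mathfrak A$ is the restriction of a pure state of $\mathfrak B$.
\end{enumerate}
\end{lemma}

\begin{proof}
A state $\varrho$ of $\mathfrak A$ has exactly one $\Phi$-invariant extension $\tilde\varrho$ to a state of $\mathfrak B$, given on $\mathfrak B_{\mathrm{sa}}$ by $\varrho\circ E$. For any state $\omega'$ of $\mathfrak B$, the invariant extension of $\omega'|_{\mathfrak A}$ is $\frac12(\omega'+\omega'\Phi)$.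

Let $\omega$ be pure with $\dim H_\omega\ge2$, and let $\xi,\xi'$ be the GNS vectors of $\omega$ and $\omega\Phi$. By Lemma~\ref{lem:moves} the commutant of $\pi_\omega\oplus\pi_{\omega\Phi}$ is $\mathbb C\oplus\mathbb C$. So $\xi\oplus\xi'$ is cyclic, and this is the GNS representation of $\omega+\omega\Phi$. Positive functionals dominated by $\omega+\omega\Phi$ correspond to positive contractions in the commutant, so every state $\psi\le\omega+\omega\Phi$ lies in the segment $[\omega,\omega\Phi]$. In (ii) we have $\omega'\le\omega'+\omega'\Phi=\omega+\omega\Phi$, and (ii) follows. For (i), let $\omega|_{\mathfrak A}=\frac12(\varrho_1+\varrho_2)$. Then $\omega+\omega\Phi=\tilde\varrho_1+\tilde\varrho_2$, so $\tilde\varrho_k$ is a $\Phi$-invariant point of the segment. Since $\omega\ne\omega\Phi$, it is the midpoint, and $\varrho_k=\omega|_{\mathfrak A}$. If $\dim H_\omega=1$, then $\omega=\omega\Phi=\frac12(\tilde\varrho_1+\tilde\varrho_2)$ and purity of $\omega$ gives $\tilde\varrho_k=\omega$.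

(iii) The extensions of a pure state $\varrho$ form a nonempty $w^*$-compact face of the state space of $\mathfrak B$, and an extreme point of this face is a pure state.
\end{proof}

Let $A$ be separable; then $B$, $\mathfrak B$ and $\mathfrak A$ are separable. Let $P$ be the set of pure states of $\mathfrak A$ with the $w^*$-topology. The extreme points of a metrizable compact convex set form a $G_\delta$-set, so $P$ is a Polish space. Let
\[
P_1=\{\varrho\in P:\varrho|_{I\cap\mathfrak A}\ne0\},
\]
an open subset of $P$ and hence a metrizable Baire space. It is nonempty: take a positive $x\ne0$ in $I$ and a pure state $\omega$ of $\mathfrak B$ with $\omega(x)>0$; then $x+\Phi(x)\in I\cap\mathfrak A$ and $\omega(x+\Phi(x))>0$. If $\omega$ is pure and $\omega|_{\mathfrak A}\in P_1$, then $\pi_\omega(I)\ne0$ and $\dim H_\omega\ge2$. By Lemma~\ref{lem:states}, each $\varrho\in P_1$ has exactly two pure extensions $\omega$ and $\omega\Phi$. For $h\in\mathfrak B^-$ we have $\omega\Phi(h)=-\omega(h)$, so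
\[
N_h(\varrho)=|\omega(h)|\qquad(\varrho=\omega|_{\mathfrak A}\in P_1,\ \omega\text{ pure})
\]
is well defined.

\begin{lemma}\label{lem:usc}
For $h\in\mathfrak B^-$ and $\varepsilon>0$ the set $\{N_h<\varepsilon\}$ is open in $P_1$.
\end{lemma}

\begin{proof}
Let $\varrho_n\to\varrho$ in $P_1$ with $N_h(\varrho_n)\ge\varepsilon$, and let $\omega_n,\omega$ be pure extensions of $\varrho_n,\varrho$. A $w^*$-limit point $\omega'$ of $(\omega_n)$ is a state extending $\varrho$ with $|\omega'(h)|\ge\varepsilon$. By Lemma~\ref{lem:states}(ii), $\omega'=\tau\omega+(1-\tau)\omega\Phi$, so $\varepsilon\le|2\tau-1|\,|\omega(h)|\le N_h(\varrho)$.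
\end{proof}

Density is the main step. Zeros of $N_h$ will come from the intermediate value theorem on the unit sphere of a Hilbert space: if $h$ had no zero there, it would have a sign in each representation, and Lemma~\ref{lem:nosplit}(ii) would apply. The difficulty is to keep the states in a prescribed neighborhood. For this we construct an element $d\in\mathfrak A$ such that all vector states from the range of $d$, in all irreducible representations, are close to the given state. The element $d$ must be $\Phi$-invariant so that $dhd$ lies in $\mathfrak B^-$; this is why the two states $\omega_0$ and $\omega_0\Phi$ are treated simultaneously.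

\begin{lemma}\label{lem:dense}
For $h\in\mathfrak B^-$ the set $\{N_h=0\}$ is dense in $P_1$.
\end{lemma}

\begin{proof}
Let $\varrho_0=\omega_0|_{\mathfrak A}\in P_1$ with $\omega_0$ pure. Every neighborhood of $\varrho_0$ contains a set
\[
U=\{\varrho\in P:|\varrho(a_k)-\varrho_0(a_k)|<\delta,\ k=1,\dots,m\},\qquad a_k\in\mathfrak A,
\]
with $a_1\in I\cap\mathfrak A$ and $0<\delta<|\varrho_0(a_1)|$; then $U\subseteq P_1$. Put $a_k'=a_k-\varrho_0(a_k)1\in\mathfrak A$. Let $(\pi_0,H_0,\xi_0)$ and $(\pi_0',H_0',\xi_0')$ be the GNS representations of $\omega_0$ and $\omega_0\Phi$.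

\emph{An invariant approximate unit.} Let $\psi=\omega_0+\omega_0\Phi$ and
\[
L=\{b\in\mathfrak B:\pi_0(b)\xi_0=0,\ \pi_0'(b)\xi_0'=0\}=\{b\in\mathfrak B:\psi(b^*b)=0\},
\]
a closed left ideal. Then $N=L\cap L^*$ is a $C^*$-subalgebra, and $b^*b\in N$ for $b\in L$. Since $\psi\Phi=\psi$ and $\Phi(b)^*\Phi(b)=\Phi(bb^*)$, we have $\Phi(L)=L^*$ and $\Phi(N)=N$. If $(v_\alpha)$ is an approximate unit of $N$ with $0\le v_\alpha\le1$, then so is $(\Phi(v_\alpha))$, and hence so is $u_\alpha=E(v_\alpha)\in N\cap\mathfrak A$. For $b\in L$,
\[
\|b(1-u_\alpha)\|^2=\|(1-u_\alpha)b^*b(1-u_\alpha)\|\le\|b^*b(1-u_\alpha)\|\to0 .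
\]

\emph{Each $a_k'$ lies in $L+L^*$.} We have $\omega_0(a_k')=\omega_0\Phi(a_k')=0$, so $\pi_0(a_k')\xi_0\perp\xi_0$ and $\pi_0'(a_k')\xi_0'\perp\xi_0'$. Kadison's transitivity theorem for inequivalent irreducible representations $\pi_0,\pi_0'$ states that, given self-adjoint operators $T$ on $H_0$ and $T'$ on $H_0'$ and finite-dimensional subspaces $F\subseteq H_0$ and $F'\subseteq H_0'$, there is $c=c^*\in\mathfrak B$ with $\pi_0(c)=T$ on $F$ and $\pi'_0(c)=T'$ on $F'$. Take for $T$ and $T'$ the projections onto $\xi_0^\perp$ and $\xi_0'^\perp$, for $F$ the span of $\xi_0$ and the vectors $\pi_0(a'_k)\xi_0$, and for $F'$ the span of $\xi_0'$ and the vectors $\pi_0'(a_k')\xi'_0$. Then $c\in L$, so $l_k=a_k'c\in L$; also $m_k=a_k'-ca_k'\in L$; and $l_k+m_k^*=a_k'$. It follows that $\|(1-u_\alpha)a_k'(1-u_\alpha)\|\le\|l_k(1-u_\alpha)\|+\|m_k(1-u_\alpha)\|\to0$.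

\emph{The element $d$.} Fix $w=1-u_\alpha\in\mathfrak A$ with $\frac{16}9\|wa_k'w\|<\delta$ for all $k$. Then $0\le w\le1$ and $\pi_0(w)\xi_0=\xi_0$. Let $\phi\colon[0,1]\to[0,1]$ be continuous with $\phi=0$ on $[0,\frac34]$ and $\phi(1)=1$, and let $d=\phi(w)\in\mathfrak A$; then $\pi_0(d)\xi_0=\xi_0$. Let $\pi$ be an irreducible representation of $\mathfrak B$ on $H_\pi$ and let $\xi$ be a unit vector in $\overline{\pi(d)H_\pi}$. This subspace lies in the spectral subspace of $\pi(w)$ for $[\frac34,1]$, so $\xi=\pi(w)\eta$ with $\|\eta\|\le\frac43$, and
\[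
|\langle\pi(a_k')\xi,\xi\rangle|=|\langle\pi(wa_k'w)\eta,\eta\rangle|\le\tfrac{16}9\|wa_k'w\|<\delta .
\]
By Lemma~\ref{lem:states}(i) the restriction of $\omega_\xi\circ\pi$ to $\mathfrak A$ is pure, so it belongs to $U$.

\emph{A zero of $N_h$ in $U$.} Suppose that $\langle\pi(h)\xi,\xi\rangle\ne0$ for all such pairs $(\pi,\xi)$. The unit sphere of a nonzero complex Hilbert space is connected, so for each $\pi$ the sign of $\langle\pi(h)\xi,\xi\rangle$ is constant on the unit sphere of $\overline{\pi(d)H_\pi}$. Then $k=dhd$ satisfies $\pi(k)\ge0$ or $\pi(k)\le0$ for each $\pi$, and $\Phi(k)=d\Phi(h)d=-k$. By Lemma~\ref{lem:nosplit}(ii), $k=0$. But $(\pi_0,\xi_0)$ is one of the pairs, and $\langle\pi_0(h)\xi_0,\xi_0\rangle=\langle\pi_0(k)\xi_0,\xi_0\rangle=0$, a contradiction. So some pair has $\langle\pi(h)\xi,\xi\rangle=0$, and the corresponding $\varrho\in U$ has $N_h(\varrho)=0$.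
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive} for separable $A$]
Let $(h_n)$ be a dense sequence in $\mathfrak B^-$. By Lemmas~\ref{lem:usc} and~\ref{lem:dense} the sets $\{N_{h_n}<1/m\}$, $n,m\in\mathbb N$, are open and dense in the nonempty Baire space $P_1$. Let $\varrho=\omega|_{\mathfrak A}$, with $\omega$ pure, be a point of their intersection. Then $\omega(h_n)=0$ for all $n$, so $\omega$ vanishes on $\mathfrak B^-$ and $\omega=\omega\Phi$. Since $\dim H_\omega\ge2$, this contradicts Lemma~\ref{lem:moves}. Hence $z=0$.
\end{proof}

Separability is used to make $P_1$ a metrizable Baire space and to reduce the equation $\omega=\omega\Phi$ to countably many conditions. By Theorem~\ref{thm:main}, complex type alone does not force $z=0$.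

\begin{thebibliography}{9}

\bibitem{HO} Hanche-Olsen, \emph{On the structure and tensor products of JC-algebras}, Canad. J. Math. \textbf{35} (1983).

\bibitem{HOS} Hanche-Olsen and St{\o}rmer, \emph{Jordan Operator Algebras}, 1984.

\bibitem{SS} \emph{State spaces of $C^*$-algebras}, \texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 117/\allowbreak 6277-11511\_2006\_Article\_BF02392126.pdf}.

\end{thebibliography}
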